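\title{$K$-triviality cannot be shared among finitely many sets}

\begin{abstract}
A set $X\subseteq\mathbb N$ is $K$-trivial if the prefix-free complexity of its initial segment of length $n$ exceeds $K(n)$ by at most a constant. We prove that finitely many sets cannot take turns at being trivial: if there is a constant $c$ such that for every $n$ at least one of $X_0,\dots,X_{r-1}$ has an initial segment of length $n$ of complexity at most $K(n)+c$, then one of these sets is $K$-trivial. The statement fails for infinite families, and it fails for pairs if $c$ is replaced by any function tending to infinity. The proof reduces the problem to $\Delta^0_2$ sets by a compactness argument and then plays a finite tower of procedures, one set after the other, against the universal machine.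
\end{abstract}

\section{Introduction}\label{sec:intro}

We identify a set $X\subseteq\mathbb N$ with its characteristic sequence and write $X{\upharpoonright}n$ for the string of its first $n$ bits. Let $K$ denote prefix-free Kolmogorov complexity; definitions are recalled in Section~\ref{sec:prelim}. The length $n$ can be computed from $X{\upharpoonright}n$, so $K(X{\upharpoonright}n)\ge K(n)-O(1)$ for all $X$ and $n$. The \emph{excess} $K(X{\upharpoonright}n)-K(n)$ therefore measures the information in the first $n$ bits of $X$ beyond their number. The set $X$ is \emph{$K$-trivial} if the excess is bounded, that is, if there is a constant $d$ with $K(X{\upharpoonright}n)\le K(n)+d$ for all $n$. Every computable set is $K$-trivial, since its initial segment of length $n$ can be computed from $n$.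

A set that is not $K$-trivial has large excess at some lengths, and the definition says nothing about the other lengths. Given two such sets, must there be lengths at which both have large excess? This is known to be so for computably enumerable (c.e.) sets, and also for c.e.\ reals, the binary expansions of limits of computable increasing sequences of rationals: if $A_0,A_1$ are of this kind and not $K$-trivial, then for every $c$ there is $n$ with $K(A_i{\upharpoonright}n)>K(n)+c$ for both $i$. The following question about arbitrary sets is posed in \cite{armc}.

\medskip
\noindent\textbf{Question.} \emph{Are there sets $X,Y$ that are not $K$-trivial and a constant $c$ such that $\min\{K(X{\upharpoonright}n),K(Y{\upharpoonright}n)\}\le K(n)+c$ for all $n$?}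
\medskip

One would guess that there are. Two unbounded functions can easily have a bounded minimum, and small excess at one length seems to say little about other lengths: if $m\le n$ and $K(X{\upharpoonright}n)\le K(n)+c$, then describing $X{\upharpoonright}m$ by $X{\upharpoonright}n$ and $m$ only bounds the excess at $m$ by $K(n)+c+O(1)$, which tends to infinity with $n$. There is also an obvious plan for an example: let $X$ rest on a long block of zeros while $Y$ becomes complex, then exchange the roles. Nevertheless the answer is no, for any finite number of sets.

\begin{theorem}\label{thm:main}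
Let $r\ge1$, $X_0,\dots,X_{r-1}\subseteq\mathbb N$ and $c\in\mathbb N$ satisfy
\begin{equation}\label{eq:hyp}
\min_{i<r}K(X_i{\upharpoonright}n)\le K(n)+c\qquad\text{for all }n.
\end{equation}
Then some $X_i$ is $K$-trivial.
\end{theorem}

The Question is the case $r=2$. The converse of the theorem is immediate, so a finite family satisfies \eqref{eq:hyp} for some $c$ if and only if one of its members is $K$-trivial. In contrapositive form: if no $X_i$ is $K$-trivial, then for every $c$ there is $n$ with $K(X_i{\upharpoonright}n)>K(n)+c$ for all $i<r$. Thus the known statement for c.e.\ sets holds for arbitrary sets. Neither the finiteness of the family nor the constant can be relaxed.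

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(a)] There are sets $X_0,X_1,\dots$, none of them $K$-trivial, and a constant $c$ such that $\min_iK(X_i{\upharpoonright}n)\le K(n)+c$ for all $n$.
\item[(b)] For every $g\colon\mathbb N\to\mathbb N$ with $g(n)\to\infty$ there are sets $X,Y$ that are not $K$-trivial and a constant $a_0$ such that $\min\{K(X{\upharpoonright}n),K(Y{\upharpoonright}n)\}\le K(n)+g(n)+a_0$ for all $n$.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:sharp} is proved in Section~\ref{sec:sharp}; part (b) is what the plan with blocks of zeros achieves. The proof of Theorem~\ref{thm:main} has two parts. A counterexample with the least number of sets consists of sets that can be computably approximated (Section~\ref{sec:delta}), and for such sets the theorem is proved by an effective construction, explained for $r=2$ in Section~\ref{sec:idea} and carried out in Sections~\ref{sec:construction}--\ref{sec:end}.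

\section{Background}\label{sec:prelim}

Strings are finite binary strings, $|\sigma|$ is the length of $\sigma$, and $\sigma\succeq x$ means that $\sigma$ extends $x$. Numbers are identified with strings by a fixed computable bijection, which gives a meaning to $K(n)$. Logarithms are to base $2$.

A \emph{prefix-free machine} is a partial computable function $M$ from strings to strings such that no element of its domain properly extends another; put $K_M(\sigma)=\min\{|p|:M(p)=\sigma\}$. We fix a prefix-free machine $U$ that is \emph{optimal}: for every prefix-free machine $M$ there is $d$ with $K_U\le K_M+d$. Then $K=K_U$. Let $U_s$ ($s\in\mathbb N$) be a computable increasing sequence of finite functions with union $U$, and let $K_s(\sigma)=\min\{|p|:U_s(p)=\sigma\}$, with value $\infty$ if there is no such $p$. Then $K_s(\sigma)$ is computable, nonincreasing in $s$, and equal to $K(\sigma)$ for all large $s$. A function $\nu\ge0$ on strings is \emph{lower semicomputable} if $\nu(x)$ is, uniformly in $x$, the supremum of a computable nondecreasing sequence of rationals. We use the following standard facts.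

\begin{enumerate}
\item[(F1)] \emph{Kraft inequality.} $\sum_{p\in\operatorname{dom}U}2^{-|p|}\le1$, and hence $\sum_\sigma2^{-K(\sigma)}\le1$.
\item[(F2)] For a partial computable $f$ of one or two arguments there is $d$ with $K(f(\sigma))\le K(\sigma)+d$, respectively $K(f(\sigma,\tau))\le K(\sigma)+K(\tau)+d$, whenever the value of $f$ is defined.
\item[(F3)] \emph{Coding theorem.} If $\nu\ge0$ is lower semicomputable and $\sum_x\nu(x)\le1$, then there is $d$ with $K(x)\le-\log\nu(x)+d$ whenever $\nu(x)>0$.
\item[(F4)] \emph{Counting theorem (Chaitin).} For each $c$ there is $M$ such that, for every $n$, at most $M$ strings $\sigma$ of length $n$ satisfy $K(\sigma)\le K(n)+c$.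
\item[(F5)] \emph{Limit lemma.} A set $X$ is computable from the halting problem $\emptyset'$ if and only if it has a \emph{computable approximation}: a uniformly computable sequence of sets $X_s$ with $X(n)=\lim_sX_s(n)$ for every $n$. Such sets are called $\Delta^0_2$. The function $K=\lim_sK_s$ is computable from $\emptyset'$.
\end{enumerate}

We add a simple observation.

\begin{enumerate}
\item[(F6)] If $G_\ell\subseteq\{0,1\}^\ell$ has at most $M$ elements for every $\ell$, then at most $M$ sets $Z$ satisfy $Z{\upharpoonright}\ell\in G_\ell$ for all $\ell$.
\end{enumerate}

Indeed, $M+1$ distinct sets have $M+1$ distinct initial segments of some common length. By (F4) and (F6), only finitely many sets are $K$-trivial with a given constant. So there are countably many $K$-trivial sets, and sets that are not $K$-trivial exist.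

\section{Infinite families and slowly growing bounds}\label{sec:sharp}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
By (F2) there is $a_0$ such that, for all $\sigma$ and all $n\ge|\sigma|$,
\[
K(0^n)\le K(n)+a_0\qquad\text{and}\qquad K(\sigma0^{n-|\sigma|})\le K(\sigma)+K(n)+a_0 .
\]

(a) Let $Z$ be a set that is not $K$-trivial and let $X_i=0^iZ$. If $X_i$ were $K$-trivial, then (F2) would give $K(Z{\upharpoonright}n)\le K(X_i{\upharpoonright}(n+i))+O(1)\le K(n+i)+O(1)\le K(n)+O(1)$ with constants depending only on $i$, and $Z$ would be $K$-trivial. On the other hand $X_n{\upharpoonright}n=0^n$, so $c=a_0$ works.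

(b) We define $0=n_0<n_1<\cdots$ and the strings $X{\upharpoonright}n_k$, $Y{\upharpoonright}n_k$ by recursion. At step $k$ let $(A,B)=(X,Y)$ if $k$ is even and $(A,B)=(Y,X)$ if $k$ is odd; $A$ rests and $B$ works. The number of extensions of $B{\upharpoonright}n_k$ of length $\ell$ is $2^{\ell-n_k}$, which for large $\ell$ exceeds the bound in (F4) for the constant $k$. So there is a proper extension $\tau_k$ of $B{\upharpoonright}n_k$ with $K(\tau_k)>K(|\tau_k|)+k$. Choose $n_{k+1}\ge|\tau_k|$ such that $g(n)\ge K(\tau_k)$ for all $n\ge n_{k+1}$. Let $B{\upharpoonright}n_{k+1}=\tau_k0^{n_{k+1}-|\tau_k|}$, and let $A$ be $0$ on the interval $[n_k,n_{k+1})$.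

Let $n\in[n_k,n_{k+1})$ and let $A$ be the resting set of step $k$. If $k=0$, then $A{\upharpoonright}n=0^n$ and $K(A{\upharpoonright}n)\le K(n)+a_0$. If $k\ge1$, then $A$ was the working set of step $k-1$, so $A{\upharpoonright}n=\tau_{k-1}0^{n-|\tau_{k-1}|}$, and since $n\ge n_k$,
\[
K(A{\upharpoonright}n)\le K(\tau_{k-1})+K(n)+a_0\le K(n)+g(n)+a_0 .
\]
Each of $X$ and $Y$ extends $\tau_k$ for infinitely many $k$, so neither is $K$-trivial.
\end{proof}

The bound obtained in (b) for the excess of the resting set is $K(\tau_{k-1})+a_0$, and $K(\tau_{k-1})\ge k$. A set that has once been complex keeps paying for its past, however long it rests. Theorem~\ref{thm:main} says that no cleverer construction brings this price down to a constant.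

\section{Reduction to $\Delta^0_2$ sets}\label{sec:delta}

An effective construction can react to the sets $X_i$ only if it can approximate them. For $r=1$ this is automatic: the sets that are $K$-trivial with constant $c$ are the finitely many paths through a tree computable from $\emptyset'$, and an isolated path of such a tree is computable from $\emptyset'$. For $r\ge2$, condition \eqref{eq:hyp} alone gives nothing of the kind, because it holds for an arbitrary $X_1$ as soon as $X_0$ is $K$-trivial with constant $c$. What excludes such idle members is minimality.

\begin{proposition}\label{prop:delta}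
Suppose that Theorem~\ref{thm:main} fails, let $r$ be least such that it fails for a family of $r$ sets, and let $X_0,\dots,X_{r-1}$ and $c$ satisfy \eqref{eq:hyp} with no $X_i$ being $K$-trivial. Then every $X_i$ is $\Delta^0_2$.
\end{proposition}

\begin{proof}
For $r=1$ condition \eqref{eq:hyp} is the definition of $K$-triviality, so $r\ge2$. Let $T_n=\{\sigma\in\{0,1\}^n:K(\sigma)\le K(n)+c\}$, and let $M$ bound $|T_n|$ as in (F4). We show that $(X_0,\dots,X_{r-1})$ is determined by \eqref{eq:hyp} and finitely many bits.

\emph{Each set is needed infinitely often.} For $j<r$ let $A_j$ be the set of $n$ such that $X_i{\upharpoonright}n\notin T_n$ for all $i\ne j$. If $A_j$ were finite, we could fix $i_0\neq j$ and take $c'\ge c$ with $K(X_{i_0}{\upharpoonright}n)\le K(n)+c'$ for all $n\in A_j$. The $r-1$ sets $X_i$ $(i\ne j)$ would satisfy \eqref{eq:hyp} with $c'$, against the minimality of $r$. So $A_j$ is infinite.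

\emph{Finitely many candidates.} Fix $j$. For $n\ge\ell$ let $T_n{\upharpoonright}\ell=\{\sigma{\upharpoonright}\ell:\sigma\in T_n\}$; for fixed $\ell$ this takes finitely many values. Choose infinite sets $A_j\supseteq I_0\supseteq I_1\supseteq\cdots$ with $\min I_\ell\ge\ell$ such that $T_n{\upharpoonright}\ell$ has a constant value $G_\ell$ for $n\in I_\ell$. Pick $n_0<n_1<\cdots$ with $n_\ell\in I_\ell$ and put $J_j=\{n_0,n_1,\dots\}$. Then $J_j\subseteq A_j$ is infinite, and for each $\ell$ we have $T_n{\upharpoonright}\ell=G_\ell$ for all but finitely many $n\in J_j$. Since $|G_\ell|\le M$, the class $F_j=\{Z:Z{\upharpoonright}\ell\in G_\ell\text{ for all }\ell\}$ is finite by (F6), and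
\begin{equation}\label{eq:star}
\text{if }Z{\upharpoonright}n\in T_n\text{ for infinitely many }n\in J_j,\text{ then }Z\in F_j .
\end{equation}

\emph{Uniqueness.} Choose $\ell$ such that distinct members of the finite class $\{X_0,\dots,X_{r-1}\}\cup F_0\cup\dots\cup F_{r-1}$ have distinct initial segments of length $\ell$. Let $Q$ be the class of tuples $(Y_0,\dots,Y_{r-1})$ such that $Y_i{\upharpoonright}\ell=X_i{\upharpoonright}\ell$ for all $i$, and for every $n$ some $Y_i{\upharpoonright}n$ lies in $T_n$. By \eqref{eq:hyp}, $(X_0,\dots,X_{r-1})\in Q$. Let $(Y_0,\dots,Y_{r-1})\in Q$ and $E=\{i:Y_i=X_i\}$, and suppose that some $j<r$ is not in $E$. For $n\in J_j$ and $i\in E$ we have $i\ne j$ and $n\in A_j$, so $Y_i{\upharpoonright}n=X_i{\upharpoonright}n\notin T_n$. Hence for each $n\in J_j$ some $i\notin E$ has $Y_i{\upharpoonright}n\in T_n$, and one $i\notin E$ does so for infinitely many $n\in J_j$. By \eqref{eq:star}, $Y_i\in F_j$. Since $Y_i{\upharpoonright}\ell=X_i{\upharpoonright}\ell$, the choice of $\ell$ gives $Y_i=X_i$, contradicting $i\notin E$. So $Q$ has exactly one member.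

\emph{Computing the member.} Let $R$ be the tree of tuples $(\sigma_0,\dots,\sigma_{r-1})$ of strings of a common length $N$ such that $\sigma_i$ agrees with $X_i$ on the first $\min(N,\ell)$ bits and for every $n\le N$ some $\sigma_i{\upharpoonright}n$ lies in $T_n$. The tree is finitely branching, its infinite paths are the members of $Q$, and it is computable from $\emptyset'$ by (F5). Given $n$, search with oracle $\emptyset'$ for $N\ge n$ such that all nodes of $R$ of length $N$ have the same restriction to length $n$. This restriction is $(X_0{\upharpoonright}n,\dots,X_{r-1}{\upharpoonright}n)$, because the true tuple of length $N$ is a node. The search succeeds: otherwise some other node of length $n$ would have arbitrarily long extensions in $R$, and K\"onig's lemma would give a second member of $Q$. So each $X_i$ is computable from $\emptyset'$.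
\end{proof}

Theorem~\ref{thm:main} now follows from its special case for $\Delta^0_2$ sets.

\begin{proposition}\label{prop:main}
If $X_0,\dots,X_{r-1}$ are $\Delta^0_2$ and satisfy \eqref{eq:hyp} for some $c$, then some $X_i$ is $K$-trivial.
\end{proposition}

\section{The idea for two sets}\label{sec:idea}

This section is informal. Let $r=2$, and let $X,Y$ have computable approximations $X_s,Y_s$. We regard $U$ and the approximations as an opponent.

\subsection*{Letting the opponent pay}
By the coding theorem, $X$ is $K$-trivial if we can enumerate a weight $\nu$ of total at most $1$ with $\nu(X{\upharpoonright}m)\ge\delta2^{-K(m)}$ for a fixed $\delta>0$. Regard each program $p$ with $U(p)=m$ as a \emph{request} to put weight $\delta2^{-|p|}$ on $X{\upharpoonright}m$. If we put this weight on $X_s{\upharpoonright}m$ ourselves, we pay again at each change of the approximation, and the total is out of control.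

Instead we choose a fresh number $n>m$ and give it weight $\mu(n)=\delta2^{-|p|}$. As long as $\sum_n\mu(n)\le1$, this makes $K(n)\le-\log\mu(n)+O(1)$, and \eqref{eq:hyp} forces the opponent to \emph{answer}: for a fixed constant $b$, a description of $X_s{\upharpoonright}n$ or of $Y_s{\upharpoonright}n$ of length at most $b-\log\mu(n)$ must appear, and it must appear again whenever no earlier answer is current. Each described string costs the opponent $2^{-b}\mu(n)$ out of the budget $1$ in (F1). If $\sigma=X_s{\upharpoonright}n$ is described, we let $\nu$ put weight $2^{-b}\mu(n)$ on $\sigma{\upharpoonright}m$. The total of $\nu$ is then at most $1$, however often $X_s$ changes.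

The number $n$ is useless for the request if only $Y$ answers, or if $X_s{\upharpoonright}m$ moves away from all $X$-answers for $n$. A procedure $\rho$ that works for $X$ then \emph{releases} $n$ and asks for a new number. If the released weight stays below a goal $V$ forever, every request is eventually met and $X$ is $K$-trivial. Otherwise $\rho$ produces numbers of total weight $V$, and we do not throw them away: we hand them to a procedure $\rho'$ that works for $Y$ and that called $\rho$ because it needed numbers of weight $V$ for a request of its own. What $\rho'$ releases goes to a procedure for $X$, and so on through a tower of finite height, with fresh numbers placed only at the bottom. Suppose that a number acquires a new answer whenever it climbs two levels. If the tower is high enough and numbers of total weight $\frac14$ reached the top, each with $2^{b+3}$ described strings, the opponent would have paid $\frac14\cdot2^{b+3}\cdot2^{-b}=2>1$. So the top procedure never reaches its goal, and a lowest procedure that runs forever shows that its set is $K$-trivial.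

\subsection*{Climbing for free}
The supposition is not quite true. Let $\rho$ work for $X$ on a request of length $m$, and let its caller $\rho'$ work for $Y$ on a request of length $m'$. The rules are these. The procedure $\rho$ holds $n$ as long as some $X$-answer for $n$ extends the current $X_s{\upharpoonright}m$, and $\rho'$ does the same with $Y$ and $m'$. When $\rho'$ calls $\rho$, it records the current value $z'$ of $Y_s{\upharpoonright}m'$, and $\rho$ with everything below it is canceled when this value changes. Thus $Y_s{\upharpoonright}m'=z'$ from the placement of $n$ until $n$ reaches $\rho'$; one level down, $X_s{\upharpoonright}m$ has a constant value $z$ from the placement of $n$ until $n$ reaches $\rho$.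

Let $n$ reach $\rho$ at time $\alpha$, pass to $\rho'$ at time $\beta$, and leave $\rho'$ at time $\gamma$, with no new answer after $\alpha$. Then all $X$-answers extend $z$ and all $Y$-answers extend $z'$. At time $\gamma$ some answer is current. It is not a $Y$-answer, or $\rho'$ would hold $n$. So it is an $X$-answer $\sigma=X_\gamma{\upharpoonright}n$, and $X_\gamma{\upharpoonright}m=z$. At time $\beta$ the procedure $\rho$ released $n$ in spite of $\sigma$, so $X_\beta{\upharpoonright}m\ne z$, and the current answer at time $\beta$ is a $Y$-answer $\eta$. Because of $\eta$, the procedure $\rho'$ holds $n$ until $Y_s{\upharpoonright}m'$ first differs from $z'$, and at that time it releases $n$. The only possible history is therefore the following.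
\begin{center}
\begin{tabular}{c|c|c|c|l}
time & $X_s{\upharpoonright}m$ & $Y_s{\upharpoonright}m'$ & current answer & event\\
\hline
$\alpha$ & $z$ & $z'$ & an old one & $\rho$ receives $n$ and holds it by $\sigma$\\
$\beta$ & $\ne z$ & $z'$ & $\eta$ & $\rho$ releases $n$, $\rho'$ holds it by $\eta$\\
$\gamma$ & $z$ & $\ne z'$ & $\sigma$ & first change of $z'$; $\rho'$ releases $n$
\end{tabular}
\end{center}
Nothing prevents this: $X_s$ leaves $z$ while $Y$ covers $n$, and returns to $z$ in time to cover $n$ when $Y_s$ leaves $z'$. But the time $\gamma$ of the first change of $z'$ depends on $\rho$ and not on $n$. Hence, for a given request of $\rho$, all numbers that climb for free have the \emph{same} string $z=X_\gamma{\upharpoonright}m$. We let $\rho$ remember every number it has ever received, released or not, and ask for more only if the remembered numbers with an $X$-answer extending the current $X_s{\upharpoonright}m$ weigh less than the demand $\delta2^{-|p|}$. Then for one string $z$ the numbers in question weigh at most three times the demand. Summing over $p$ gives $3\delta$, and the values $\delta$ of the different procedures are chosen with a small sum. If $\rho$ counted only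 the numbers it currently holds, the opponent could empty $\rho$ by leaving $z$, have it refilled by returning to $z$, and repeat this.

For $r$ sets the levels cycle through the sets, a new answer is gained every $r$ levels, and the single time $\gamma$ is replaced by at most $r-1$ times.

\section{The construction}\label{sec:construction}

Fix $\Delta^0_2$ sets $X_0,\dots,X_{r-1}$ with computable approximations $X_{i,s}$. The constant $b$ of Section~\ref{sec:idea} depends on the coding constant of the weight $\mu$, which depends on the construction and hence on $b$. To avoid this circle we describe a construction for every $b\in\mathbb N$, uniformly in $b$, and choose $b$ in Section~\ref{sec:end}. Hypothesis \eqref{eq:hyp} is not used before that section. Put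
\[
\varepsilon=\frac1{8r},\qquad q=2^{b+3}r,\qquad L=rq .
\]

\subsection*{Placed numbers and answers}
The construction \emph{places} numbers $n$, each at most once, and gives a placed number a positive rational \emph{weight} $\mu(n)$; we put $\mu(n)=0$ if $n$ is never placed. The weight of a set of numbers is the sum of their weights. For placed $n$ let
\[
D_n[s]=\{\sigma\in\{0,1\}^n:2^{-K_s(\sigma)}\ge2^{-b}\mu(n)\},\qquad D_n=\bigcup_sD_n[s].
\]
Thus $\sigma\in D_n$ if and only if $|\sigma|=n$ and $K(\sigma)\le b-\log\mu(n)$. The sets $D_n$ are disjoint, so (F1) bounds the opponent's budget:
\begin{equation}\label{eq:budget}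
\sum_n\mu(n)\,|D_n|\le2^b\sum_\sigma2^{-K(\sigma)}\le2^b .
\end{equation}

The construction proceeds in \emph{rounds} $t=1,2,\dots$, and it waits for answers between rounds. Let $s_0=0$. Round $t$ takes place at the least stage $s_t>s_{t-1}$ such that for every $n$ placed in an earlier round there is $i<r$ with $X_{i,s_t}{\upharpoonright}n\in D_n[s_t]$. If there is no such stage, the construction waits forever. Write $X_i^t=X_{i,s_t}$. A number $n$ placed before round $t$ \emph{uses} the pair $(i,\sigma)$ at round $t$ if $\sigma=X^t_i{\upharpoonright}n\in D_n[s_t]$; we call $i$ the \emph{type} of the pair. So $n$ uses at least one pair at each round after the round of its placement. Let $P_n^t$ be the set of pairs used by $n$ at rounds $\le t$. It is nondecreasing in $t$, and empty up to and including the round of placement.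

\subsection*{Runs}
The procedures are called \emph{runs}. A run $\rho$ has a \emph{level} $k\in\{1,\dots,L\}$, a \emph{type} $i(\rho)<r$ with $i(\rho)\equiv k\pmod r$, a rational \emph{goal} $V(\rho)>0$, and an index $N(\rho)\ge1$, where $\rho$ is the $N(\rho)$-th run created. The \emph{root} is the only run of level $L$; it is created at the beginning, with goal $\frac12$. A run is \emph{active} from its creation until it is terminated, if ever. Put
\[
\delta(\rho)=\frac\varepsilon3\min\{V(\rho),2^{-N(\rho)}\}.
\]
The factor $2^{-N(\rho)}$ makes the losses of all runs summable, and the factor $V(\rho)$ makes single numbers light compared with the goal.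

A \emph{request} is an element $p$ of $\operatorname{dom}U$; let $m_p$ be $U(p)$ read as a number. The \emph{demand} of $\rho$ for $p$ is $v(\rho,p)=\delta(\rho)2^{-|p|}$, so that $\sum_pv(\rho,p)\le\delta(\rho)$ by (F1). For each request $p$ the run $\rho$ has a finite set $\mathrm{Pool}(\rho,p)$ of numbers, empty at first, and $\mathrm{Hist}^t(\rho,p)$ is the set of all numbers put into this pool in rounds $\le t$. For $|x|=m_p$ the \emph{supply} is
\[
S^t(\rho,p,x)=\sum\{\mu(n):n\in\mathrm{Hist}^t(\rho,p)\text{ and }(i(\rho),\sigma)\in P^t_n\text{ for some }\sigma\succeq x\}.
\]
For a number $n$ that has entered $\mathrm{Pool}(\rho,p)$ we say that $\rho$ \emph{holds $n$ at round $t$} if some pair $(i(\rho),\sigma)\in P_n^t$ has $\sigma\succeq X^t_{i(\rho)}{\upharpoonright}m_p$; by (B3) below, $p$ is determined by $\rho$ and $n$. A run $\rho$ other than the root has a \emph{parent} $\rho'$ one level higher and a \emph{base} $(p,x)$, where $p$ is a request and $|x|=m_p$; we call $\rho$ a \emph{$p$-child} of $\rho'$.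

\subsection*{Round $t$}
The round has three steps. Where no order is prescribed, a fixed computable order is used.

\begin{description}
\item[Step A (cancel).] For each active run $\rho$ with parent $\rho'$ and base $(p,x)$: if $X^t_{i(\rho')}{\upharpoonright}m_p\ne x$, terminate $\rho$ and all its descendants.
\item[Step B (release).] For $k=1,\dots,L$ in this order, for each active run $\rho$ of level $k$, go through the numbers in the pools of $\rho$ one at a time, including those that arrived in this round. If $\rho$ does not hold $n$ at round $t$, then $\rho$ \emph{releases} $n$: the number is removed from its pool, and it is put into $\mathrm{Pool}(\rho',p')$ if $\rho$ is a $p'$-child of $\rho'$, and declared \emph{final} if $\rho$ is the root. As soon as the total weight ever released by $\rho$ is at least $V(\rho)$, the run $\rho$ \emph{returns}: it and all its descendants are terminated at once. If the root returns, the construction stops.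
\item[Step C (refill).] For $k=L,\dots,1$ in this order, for each active run $\rho$ of level $k$, including those created in this step, and each $p\in\operatorname{dom}U_{s_t}$, let $x=X^t_{i(\rho)}{\upharpoonright}m_p$. If $S^t(\rho,p,x)<v(\rho,p)$, do the following. If $k=1$, place a number $n$ larger than all numbers placed so far and all $m_{p'}$ with $p'\in\operatorname{dom}U_{s_t}$, give it weight $v(\rho,p)$, and put it into $\mathrm{Pool}(\rho,p)$. If $k\ge2$ and $\rho$ has no active $p$-child, create a run of level $k-1$ with parent $\rho$, base $(p,x)$ and goal $v(\rho,p)$. Such a placement or creation is an \emph{action for $(\rho,p)$ with string $x$}.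
\end{description}

The pools of a terminated run never change again. Each round is a finite computation. The supply $S^t$ is known once Step~B is over, since numbers placed in Step~C have $P^t_n=\emptyset$. The following facts are read off from the rules.

\begin{enumerate}
\item[(B1)] All ancestors of an active run are active, because terminating a run terminates its descendants. So numbers enter only pools of active runs.
\item[(B2)] In Step~B a run of level $k$ receives numbers only from level $k-1$, before its own turn. So if $\rho$ is active at the end of Step~B of round $t$, it holds every number then in its pools. Consequently, let $n$ enter a pool of $\rho$ at round $\tau$ and be released by $\rho$ at round $\tau'$, and put $\theta=\tau+1$ if $\rho$ has level $1$ and $\theta=\tau$ otherwise. Then $\theta\le\tau'$, the run $\rho$ holds $n$ at every round $t$ with $\theta\le t<\tau'$, and it does not hold $n$ at round $\tau'$.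
\item[(B3)] Numbers move only upward. So a number enters at most one pool of a given run, and only once. At any time each placed number is final or lies in exactly one pool, of an active or a terminated run.
\item[(B4)] Each number that enters $\mathrm{Pool}(\rho,p)$ \emph{stems from} an action for $(\rho,p)$: it is placed by the action, or released by the child that the action created. It stems from the latest such action, because a $p$-child is created only when all earlier $p$-children are terminated.
\end{enumerate}

\section{The construction stays within its budget}\label{sec:weights}

\begin{lemma}\label{lem:weights}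
\begin{enumerate}
\item[(a)] A run $\rho$ releases total weight less than $(1+\varepsilon)V(\rho)$. The numbers that stem from one action for $(\rho,p)$ weigh less than $2v(\rho,p)$.
\item[(b)] At any time $\mathrm{Pool}(\rho,p)$ weighs less than $3v(\rho,p)$, and all pools of $\rho$ together weigh at most $\varepsilon2^{-N(\rho)}$.
\item[(c)] $\sum_n\mu(n)\le1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The goal of a $p$-child of $\rho'$ is $v(\rho',p)\le\delta(\rho')\le V(\rho')$, so goals do not decrease from child to parent. A number $n$ released by $\rho$ was placed for a run $\rho_1$ of level $1$ that is $\rho$ or a descendant of $\rho$, and $\mu(n)\le\delta(\rho_1)\le\varepsilon V(\rho_1)\le\varepsilon V(\rho)$. Before each release the weight released so far by $\rho$ is less than $V(\rho)$, which gives the first claim. A placement contributes $v(\rho,p)$, and a child with goal $v(\rho,p)$ contributes less than $(1+\varepsilon)v(\rho,p)$.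

(b) Before the first action for $(\rho,p)$ the pool is empty. Consider an action at round $t$ with string $x=X^t_{i(\rho)}{\upharpoonright}m_p$. Just before it, $\rho$ holds every number in $\mathrm{Pool}(\rho,p)$ by (B2), so the pool weighs at most $S^t(\rho,p,x)<v(\rho,p)$. Until the next action less than $2v(\rho,p)$ is added, by (B4) and (a). Summing over $p$ gives at most $3\delta(\rho)\le\varepsilon2^{-N(\rho)}$.

(c) By (B3), (a) for the root and (b), the weight placed up to any time is at most $\frac12(1+\varepsilon)+\sum_{N\ge1}\varepsilon2^{-N}\le\frac12+2\varepsilon\le1$.
\end{proof}

\section{The root never returns}\label{sec:root}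

\begin{proposition}\label{prop:root}
For every $b$, the root does not return.
\end{proposition}

Throughout this section we assume that the root returns. Then there are finitely many rounds, and the final numbers weigh at least $\frac12$. We show that most of them have used many pairs, in conflict with \eqref{eq:budget}.

\subsection*{The itinerary of a final number}
Let $n$ be final. It was placed for a run $\rho_1$ of level $1$ and then passed through the ancestors $\rho_2,\dots,\rho_L$ of $\rho_1$, where $\rho_k$ has level $k$. Let $\tau_k$ $(1\le k\le L)$ be the round at which $n$ enters a pool $\mathrm{Pool}(\rho_k,p_k)$ of $\rho_k$, and let $\tau_{L+1}$ be the round at which it becomes final. So $\rho_k$ releases $n$ at round $\tau_{k+1}$, and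
\[
\tau_1<\tau_2\le\tau_3\le\dots\le\tau_{L+1}.
\]
Put $i_k=i(\rho_k)$ and $m_k=m_{p_k}$, and let $z_k$ be the string of the action for $(\rho_k,p_k)$ from which $n$ stems. Thus $z_1=X^{\tau_1}_{i_1}{\upharpoonright}m_1$, and for $k\ge2$ the base of $\rho_{k-1}$ is $(p_k,z_k)$. All $\rho_k$ exist when $n$ is placed, so $p_k\in\operatorname{dom}U_{s_{\tau_1}}$ and $n>m_k$ for all $k$. In particular, if $n$ uses a pair of type $i_k$ at round $t$, then $\rho_k$ holds $n$ at round $t$. Finally let $u_k=|P_n^{\tau_k}|$ for $1\le k\le L+1$; then $0=u_1\le u_2\le\dots\le u_{L+1}$.

For $j\ge2$ let $t_j$ be the first round after the creation of $\rho_{j-1}$ with $X^{t_j}_{i_j}{\upharpoonright}m_j\ne z_j$, if there is one. This is the time $\gamma$ of Section~\ref{sec:idea}. It is determined by $\rho_{j-1}$, and hence by $\rho_k$ for any $k<j$; it does not depend on $n$ otherwise.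

Call $n$ \emph{clean at $k$} if every pair of type $i_k$ in $P_n^{\tau_{k+1}}$ has $\sigma\succeq z_k$, and \emph{loyal at $k$} if in addition there is at least one pair of type $i_k$ in $P_n^{\tau_{k+1}}$.

\begin{lemma}\label{lem:itinerary}
Let $n$ be final.
\begin{enumerate}
\item[(a)] If $j\ge2$, then $X^t_{i_j}{\upharpoonright}m_j=z_j$ for all rounds $t$ from the creation of $\rho_{j-1}$ to $\tau_j$. In particular $t_j>\tau_j$ if $t_j$ exists.
\item[(b)] If $n$ is not clean at $k$, then $u_{k+1}>u_k$.
\item[(c)] If $j\ge2$, $n$ is clean at $j$ and $\tau_{j+1}>\tau_j$, then $t_j$ exists and $\tau_{j+1}=t_j$.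
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The equality holds at the round of creation by Step~C. The run $\rho_{j-1}$ is active in Step~B of round $\tau_j$, so it survived Step~A at all later rounds up to $\tau_j$.

(b) A pair $(i_k,\sigma)\in P_n^{\tau_k}$ was used at a round $t$ with $\tau_1<t\le\tau_k$. This forces $k\ge2$, and $\sigma=X^t_{i_k}{\upharpoonright}n\succeq z_k$ by (a). So a pair witnessing that $n$ is not clean at $k$ lies in $P_n^{\tau_{k+1}}\setminus P_n^{\tau_k}$.

(c) By (B2), $\rho_j$ holds $n$ at round $\tau_j$, so by (a) some $(i_j,\sigma)\in P_n^{\tau_j}$ has $\sigma\succeq z_j$. Because of this pair, $\rho_j$ holds $n$ at every round $t\ge\tau_j$ with $X^t_{i_j}{\upharpoonright}m_j=z_j$. Since $\rho_j$ does not hold $n$ at round $\tau_{j+1}$, the round $t_j$ exists and $t_j\le\tau_{j+1}$. Suppose $t_j<\tau_{j+1}$. Then $\rho_j$ holds $n$ at round $t_j$ by (B2), so some $(i_j,\sigma')\in P_n^{t_j}\subseteq P_n^{\tau_{j+1}}$ extends the string $X^{t_j}_{i_j}{\upharpoonright}m_j$, which has the length of $z_j$ and differs from it. Then $\sigma'\not\succeq z_j$, and $n$ is not clean at $j$.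
\end{proof}

\subsection*{Loyal numbers are light}
The next lemma is where the memory $\mathrm{Hist}$ in the definition of the supply is used.

\begin{lemma}\label{lem:loyal}
Let $\rho$ be a run of level $k$, $p$ a request, and $|x|=m_p$. The final numbers with $\rho_k=\rho$, $p_k=p$, $z_k=x$ that are loyal at $k$ weigh less than $3v(\rho,p)$.
\end{lemma}

\begin{proof}
Let $C$ be the set of these numbers. For $n\in C$ let $\theta(n)=\tau_1+1$ if $k=1$ and $\theta(n)=\tau_k$ if $k\ge2$. We claim that $P_n^{\theta(n)}$ contains a pair $(i(\rho),\sigma)$ with $\sigma\succeq x$. By (B2), $\theta(n)\le\tau_{k+1}$. If equality holds, the claim is the loyalty of $n$. Otherwise $\rho$ holds $n$ at round $\theta(n)$, so $P_n^{\theta(n)}$ contains a pair of type $i(\rho)$; this pair lies in $P_n^{\tau_{k+1}}$, so it extends $z_k=x$ because $n$ is clean at $k$. Hence $n$ is counted in $S^t(\rho,p,x)$ for all $t\ge\theta(n)$.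

Each $n\in C$ stems from an action for $(\rho,p)$ with string $x$. If $C\neq\emptyset$, consider the last such action, at round $t$. The members of $C$ that stem from it weigh less than $2v(\rho,p)$ by Lemma~\ref{lem:weights}(a). The other members entered the pool before this action, by (B4). Such a member has $\theta(n)\le t$: for $k\ge2$ because $\tau_k\le t$, and for $k=1$ because there is at most one action for $(\rho,p)$ per round, so that $\tau_1<t$. So these members weigh at most $S^t(\rho,p,x)<v(\rho,p)$.
\end{proof}

The lemma concerns one string $x$, and a sum over all $x$ of length $m_p$ would be useless. The times $t_j$ single out at most $r-1$ strings. Call a final number $n$ \emph{bad at $k$} if it is loyal at $k$ and for some $j$ with $k<j\le\min(k+r-1,L)$ the round $t_j$ exists and $X^{t_j}_{i_k}{\upharpoonright}m_k=z_k$. Call $n$ \emph{good} if it is bad at no level.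

\begin{lemma}\label{lem:bad}
The final numbers that are not good weigh at most $(r-1)\varepsilon$.
\end{lemma}

\begin{proof}
Fix a run $\rho$ of level $k$. It determines the rounds $t_j$, $k<j\le\min(k+r-1,L)$, for all final numbers with $\rho_k=\rho$. If such a number is bad at $k$ and $p_k=p$, then it is loyal at $k$ and $z_k$ is one of the at most $r-1$ strings $X^{t_j}_{i(\rho)}{\upharpoonright}m_p$. By Lemma~\ref{lem:loyal}, the numbers with $\rho_k=\rho$ that are bad at $k$ weigh at most $(r-1)\sum_p3v(\rho,p)\le3(r-1)\delta(\rho)\le(r-1)\varepsilon2^{-N(\rho)}$. Now sum over all runs.
\end{proof}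

\subsection*{Good numbers gain a pair every $r$ levels}

\begin{lemma}\label{lem:gain}
If $n$ is good and $1\le k\le L-r+1$, then $u_{k+r}>u_k$.
\end{lemma}

\begin{proof}
Suppose $u_{k+r}=u_k$. Put $h=k+r-1\le L$ and $\tau=\tau_{h+1}$. Then $P_n^{\tau_k}=\dots=P_n^{\tau_{h+1}}$; call this set $W$. By Lemma~\ref{lem:itinerary}(b), $n$ is clean at each of the levels $k,\dots,h$. Since $\tau\ge\tau_2>\tau_1$, the number $n$ uses a pair $(i,\sigma)\in W$ at round $\tau$. The $r$ levels $k,\dots,h$ have all $r$ types, so there is $j$ with $k\le j\le h$ and $i_j=i$. Two facts follow.

First, $\rho_j$ holds $n$ at round $\tau$, while it does not hold $n$ at round $\tau_{j+1}$. Hence $\tau_{j+1}<\tau_{h+1}$, and in particular $j<h$.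

Second, $(i_j,\sigma)\in W=P_n^{\tau_{j+1}}$ and $n$ is clean at $j$. So $n$ is loyal at $j$ and $\sigma\succeq z_j$. As $\sigma=X^\tau_{i_j}{\upharpoonright}n$, this gives $X^\tau_{i_j}{\upharpoonright}m_j=z_j$.

By the first fact there is $j'$ with $j<j'\le h$ and $\tau_{j'}<\tau_{j'+1}$; take the largest one, so that $\tau_{j'+1}=\tau$. Since $j'\ge2$ and $n$ is clean at $j'$, Lemma~\ref{lem:itinerary}(c) gives $t_{j'}=\tau$. Moreover $j<j'\le h\le\min(j+r-1,L)$, because $k\le j$. With the second fact, $n$ is bad at $j$, a contradiction.
\end{proof}

\begin{remark}
In this proof $X^t_{i_j}{\upharpoonright}m_j$ equals $z_j$ at round $\tau_j$ and at round $\tau$, and differs from $z_j$ at round $\tau_{j+1}$ in between, since $\rho_j$ releases $n$ although $(i_j,\sigma)\in P_n^{\tau_{j+1}}$. If the $X_{i,s}$ are enumerations of c.e.\ sets, an abandoned initial segment never returns, and Lemma~\ref{lem:gain} holds for all final numbers. Lemmas~\ref{lem:loyal} and~\ref{lem:bad} are the price of general $\Delta^0_2$ approximations.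
\end{remark}

\begin{proof}[Proof of Proposition~\ref{prop:root}]
If the root returns, the good numbers weigh at least $\frac12-(r-1)\varepsilon\ge\frac14$ by Lemma~\ref{lem:bad}. Let $n$ be good. Lemma~\ref{lem:gain} applies to the $q$ levels $k=1,1+r,\dots,1+(q-1)r=L-r+1$ and gives $u_{L+1}\ge q$. Every pair $(i,\sigma)\in P_n^{\tau_{L+1}}$ has $i<r$ and $\sigma\in D_n$, so $|D_n|\ge q/r=2^{b+3}$. Therefore $\sum_n\mu(n)|D_n|\ge\frac14\cdot2^{b+3}=2^{b+1}$, contradicting \eqref{eq:budget}.
\end{proof}

\section{A permanent run proves $K$-triviality}\label{sec:end}

\begin{proof}[Proof of Proposition~\ref{prop:main}]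
Let $X_0,\dots,X_{r-1}$ be $\Delta^0_2$ and satisfy \eqref{eq:hyp}.

\emph{Choice of $b$.} Let $\mu_b$ be the weight function of the construction with parameter $b$. The constructions are uniformly computable in $b$, so
\[
\mu^*(n)=\sum_{b\ge0}\frac{\mu_b(n)}{(b+1)(b+2)}
\]
is lower semicomputable, and $\sum_n\mu^*(n)\le\sum_b\frac1{(b+1)(b+2)}=1$ by Lemma~\ref{lem:weights}(c). By (F3) there is $d_0$ such that $K(n)\le-\log\mu_b(n)+\log((b+1)(b+2))+d_0$ for all $b,n$ with $\mu_b(n)>0$. The cost of running all constructions together grows only logarithmically in $b$, so we can fix $b$ with
\[
b\ge c+d_0+\log((b+1)(b+2)).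
\]
This step needs $c$ to be a constant. From now on we consider the construction for this $b$ and write $\mu=\mu_b$.

\emph{There are infinitely many rounds.} For every placed $n$, hypothesis \eqref{eq:hyp} gives
\[
\min_{i<r}K(X_i{\upharpoonright}n)\le K(n)+c\le b-\log\mu(n),
\]
so $X_i{\upharpoonright}n\in D_n$ for some $i$, and then $X_{i,s}{\upharpoonright}n\in D_n[s]$ for all large $s$. Only finitely many numbers are placed before a given round, so the construction never waits forever. By Proposition~\ref{prop:root} it never stops. Hence $s_t\to\infty$ and $X^t_i\to X_i$. This is the only use of \eqref{eq:hyp}.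

\emph{The lowest permanent run.} Call a run \emph{permanent} if it is created and never terminated. The root is permanent, since it has no parent and does not return. Let $\rho$ be a permanent run of the least possible level $k$, and put $i=i(\rho)$. By (B1) all ancestors of $\rho$ are permanent. We claim that $\rho$ meets all its demands:
\begin{equation}\label{eq:met}
\text{for each request }p\text{ there is }t\text{ with }S^t(\rho,p,X_i{\upharpoonright}m_p)\ge v(\rho,p).
\end{equation}
Suppose that this fails for $p$, and let $x=X_i{\upharpoonright}m_p$. Take $t_0$ such that $\rho$ exists before round $t_0$, $p\in\operatorname{dom}U_{s_{t_0}}$, and $X^t_i{\upharpoonright}m_p=x$ for all $t\ge t_0$. Then the condition $S^t(\rho,p,x)<v(\rho,p)$ of Step~C holds at every round $t\ge t_0$.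

If $k=1$, a new number of weight $v(\rho,p)$ is placed at every round $t\ge t_0$, contradicting Lemma~\ref{lem:weights}(c).

Let $k\ge2$. At the end of each round $t\ge t_0$ the run $\rho$ has an active $p$-child $\rho^-$. Its base is $(p,x)$, because it was created at round $t$ or survived Step~A of round $t$. By the minimality of $k$, $\rho^-$ is terminated at some later round. A run is terminated only if Step~A cancels it, or one of its ancestors is terminated, or it returns. The first is excluded since $X^{t'}_i{\upharpoonright}m_p=x$ for all $t'\ge t_0$, and the second since $\rho$ and its ancestors are permanent. So $\rho^-$ returns, and at the end of that round another $p$-child is active. Thus infinitely many $p$-children of $\rho$ return, each after releasing weight at least $v(\rho,p)$ into $\mathrm{Pool}(\rho,p)$. By (B3) all these numbers are distinct, contradicting Lemma~\ref{lem:weights}(c). This proves \eqref{eq:met}.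

\emph{Transferring the opponent's weight.} Let $H$ be the set of placed numbers that ever enter a pool of $\rho$. For $n\in H$ let $p(n)$ be the request of this pool, which is unique by (B3); as in Section~\ref{sec:root}, $n>m_{p(n)}$, because $p(n)$ is in the domain of $U_s$ at the stage when $n$ is placed. For a string $x$ define
\[
\nu(x)=2^{-b}\sum\{\mu(n):n\in H,\ \sigma\in D_n,\ \sigma{\upharpoonright}m_{p(n)}=x\},
\]
where the sum is over pairs $(n,\sigma)$. These pairs can be enumerated by running the construction and watching the $N(\rho)$-th run, so $\nu$ is lower semicomputable. Each pair $(n,\sigma)$ contributes to one $x$ only, so $\sum_x\nu(x)\le2^{-b}\sum_n\mu(n)|D_n|\le1$ by \eqref{eq:budget}.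

Given $m$, let $p$ be a request with $m_p=m$ and $|p|=K(m)$, and take $t$ as in \eqref{eq:met}. A number $n$ counted in $S^t(\rho,p,X_i{\upharpoonright}m)$ has $p(n)=p$ and has used a pair $(i,\sigma)$ with $\sigma\in D_n$ and $\sigma\succeq X_i{\upharpoonright}m$. Hence
\[
\nu(X_i{\upharpoonright}m)\ge2^{-b}v(\rho,p)=2^{-b}\,\delta(\rho)\,2^{-K(m)}.
\]
By (F3) there is $d$ with $K(X_i{\upharpoonright}m)\le K(m)+b-\log\delta(\rho)+d$ for all $m$. Since $b$, $\delta(\rho)$ and $d$ do not depend on $m$, the set $X_i$ is $K$-trivial.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If the theorem fails, take a counterexample with the least $r$. Its sets are $\Delta^0_2$ by Proposition~\ref{prop:delta}, so one of them is $K$-trivial by Proposition~\ref{prop:main}, a contradiction.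
\end{proof}

\begin{thebibliography}{1}

\bibitem{armc}
\emph{Algorithmic randomness and measures of complexity},
\texttt{https://api.newton.ac.uk/website/v0/events/preprints/NI12073}.

\end{thebibliography}
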